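\title{Nonexistence of solutions to the diffusive discrete coagulation--fragmentation system with linearly growing coagulation rates}

\begin{abstract}
We consider the discrete coagulation--fragmentation system with diffusion in $\mathbb{R}^d$, with coagulation coefficients $a_{i,j}\le A(i+j)$, bounded diffusion coefficients and initial data of finite total mass. We show that a mild solution need not exist, on any time interval and in any dimension. For $d\ge2$ the counterexample has $a_{i,j}=i+j$, equal diffusion coefficients and no fragmentation; for $d=1$ the diffusion coefficients depend on the cluster size. In both cases the initial mass is piled up at one point on a sequence of shrinking scales, and a solution would have to carry a fixed amount of mass in clusters of size larger than $J$ for every $J$. For equal diffusion coefficients we also prove global existence with conservation of mass when the initial mass density lies in $L^p(\mathbb{R}^d)$, with $p\ge1$ if $d=1$, $p>1$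 if $d=2$, and $p\ge d/2$ if $d\ge3$; the counterexample shows that this range of $p$ is exact.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{The system}

Let $d\ge1$. A cluster made of $i$ identical particles is called an $i$-cluster, and $c_i(t,x)\ge0$ is the concentration of $i$-clusters at time $t$ and position $x\in\mathbb{R}^d$. Clusters diffuse, merge in pairs and break apart according to
\begin{align}
\partial_tc_i-d_i\Delta c_i&=R_i(c):=K_i^+(c)-K_i^-(c)+F_i^+(c)-F_i^-(c),\qquad t>0,\ x\in\mathbb{R}^d,\ i\ge1,\label{eq:system}\\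
c_i(0,x)&=c_{0,i}(x),\qquad x\in\mathbb{R}^d,\ i\ge1,\label{eq:initial}
\end{align}
where
\[
K_i^+=\frac12\sum_{j=1}^{i-1}a_{j,i-j}c_jc_{i-j},\qquad
K_i^-=\sum_{j=1}^\infty a_{i,j}c_ic_j,\qquad
F_i^+=\sum_{j=i+1}^\infty B_j\beta_{j,i}c_j,\qquad
F_i^-=B_ic_i .
\]
Throughout, the coagulation coefficients satisfy $a_{i,j}=a_{j,i}\ge0$; the fragmentation rates satisfy $B_i\ge0$ and $B_1=0$; the number $\beta_{i,j}\ge0$ is the average number of $j$-clusters produced when an $i$-cluster breaks up, and $\sum_{j=1}^{i-1}j\beta_{i,j}=i$ for $i\ge2$. The diffusion coefficients satisfy, for some $D>0$,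
\begin{equation}\label{eq:diff}
0<d_i\le D\qquad(i\ge1).
\end{equation}

The function $\rho=\sum_iic_i$ is the mass density. Reactions only move mass from one size to another, so that $\sum_iiR_i(c)=0$ when finitely many sizes are present. The natural state space is therefore the space of finite total mass,
\[
X_1=\Big\{u=(u_i)_{i\ge1}:\ u_i\in L^1(\mathbb{R}^d),\ \|u\|_1:=\sum_{i\ge1}i\,\|u_i\|_{L^1}<\infty\Big\},
\]
with positive cone $X_1^+=\{u\in X_1: u_i\ge0 \text{ a.e. for all } i\}$. We write $\Omega_T=(0,T)\times\mathbb{R}^d$, and $e^{t\Delta}$ for the heat semigroup on $L^1(\mathbb{R}^d)$.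

\begin{definition}\label{def:solution}
Let $T_*\in(0,\infty]$. A \emph{solution} of \eqref{eq:system}--\eqref{eq:initial} on $[0,T_*)$ is a map $c=(c_i)_{i\ge1}$ from $[0,T_*)$ to $X_1^+$ with $c(0)=c_0$ such that, for all $T\in(0,T_*)$ and $i\ge1$,
\begin{enumerate}
\item $c_i\in C([0,T];L^1(\mathbb{R}^d))$;
\item $K_i^+(c)$, $K_i^-(c)$, $F_i^+(c)$, $F_i^-(c)$ belong to $L^1(\Omega_T)$;
\item $c_i(t)=e^{td_i\Delta}c_i(0)+\int_0^te^{(t-\sigma)d_i\Delta}R_i(c)(\sigma)\,d\sigma$ for every $t\in[0,T]$.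
\end{enumerate}
\end{definition}

The definition asks for finite mass at each time. It asks neither that mass be conserved nor that $t\mapsto c(t)$ be continuous in $X_1$. The following existence theorem is quoted in \cite{WS}.

\begin{theorem}\label{thm:known}
Assume \eqref{eq:diff}, $c_0\in X_1^+$ and, for every $i\ge1$,
\begin{align}
\lim_{j\to\infty}\frac{a_{i,j}}{j}&=0,\label{eq:coag}\\
\lim_{j\to\infty}\frac{B_j\beta_{j,i}}{j}&=0.\label{eq:frag}
\end{align}
Then \eqref{eq:system}--\eqref{eq:initial} has at least one solution on $[0,\infty)$ with $\|c(t)\|_1\le\|c_0\|_1$ for $t\ge0$.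
\end{theorem}

Condition \eqref{eq:coag} makes the influence of large clusters on the $i$th equation small compared with the mass density: $\sum_{j>J}a_{i,j}c_j\le\rho\,\sup_{j>J}a_{i,j}/j$. It excludes $a_{i,j}=i+j$ and $a_{i,j}=ij$. According to \cite{WS}, existence for $a_{i,j}\le A(i+j)$ is an open question for which only partial results are known. The hypotheses on fragmentation and on the initial data are not spelled out there for this question; we keep those of Theorem~\ref{thm:known}.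

\medskip
\noindent\textbf{Question.} \emph{Assume \eqref{eq:diff}, \eqref{eq:frag}, $c_0\in X_1^+$, and $a_{i,j}\le A(i+j)$ for some $A>0$ and all $i,j\ge1$. Is there always a solution of \eqref{eq:system}--\eqref{eq:initial} on $[0,T_*)$ for some $T_*\in(0,\infty]$?}
\medskip

One would guess that the answer is yes. Take $B\equiv0$, suppose that nothing depends on $x$, and let $M_2=\sum_ii^2c_i$. Formally
\begin{equation}\label{eq:second}
M_2'=\frac12\sum_{i,j}a_{i,j}\big((i+j)^2-i^2-j^2\big)c_ic_j\le A\sum_{i,j}(i+j)\,ij\,c_ic_j=2A\rho M_2 .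
\end{equation}
Since $\rho$ does not grow, $M_2$ grows at most exponentially, the mass above size $J$ is at most $M_2/J$, and nothing escapes to infinite size: linear growth is exactly the growth of $a_{i,j}$ that makes \eqref{eq:second} a linear inequality. But the exponent is $2A\int\rho\,dt$. With a space variable, $\rho(0)$ is only an $L^1$ function, and the time integral of $\rho$ seen by a cluster may be infinite.

\subsection{Results}

The answer to the Question is no in every dimension. We write $\rho_0=\sum_iic_{0,i}$. When $B\equiv0$, condition \eqref{eq:frag} is empty and $\beta$ plays no role; one may take $\beta_{i,1}=i$ and $\beta_{i,j}=0$ for $j\ge2$.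

\begin{theorem}\label{thm:A}
Let $d\ge2$, $a_{i,j}=i+j$, $d_i=1$, $B_i=0$. There is $c_0\in X_1^+$ such that \eqref{eq:system}--\eqref{eq:initial} has no solution on $[0,T_*)$ for any $T_*\in(0,\infty]$. If $d\ge3$, one can take $c_0$ such that in addition $\rho_0\in L^p(\mathbb{R}^d)$ for all $1\le p<d/2$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $d=1$, $B_i=0$. There are $0<d_i\le1$, $a_{i,j}=a_{j,i}\in[0,i+j]$ and $c_0\in X_1^+$ such that \eqref{eq:system}--\eqref{eq:initial} has no solution on $[0,T_*)$ for any $T_*\in(0,\infty]$.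
\end{theorem}

The third theorem is not needed to answer the Question. It shows that Theorem~\ref{thm:A} is sharp for equal diffusion coefficients, and that the diffusion coefficients in Theorem~\ref{thm:B} cannot all be equal.

\begin{theorem}\label{thm:C}
Let $d_i=\delta>0$ for all $i$, $a_{i,j}\le A(i+j)$, assume \eqref{eq:frag}, and let $c_0\in X_1^+$ and $\rho_0\in L^p(\mathbb{R}^d)$, where $p\ge1$ if $d=1$, $p>1$ if $d=2$, and $p\ge d/2$ if $d\ge3$. Then \eqref{eq:system}--\eqref{eq:initial} has a solution on $[0,\infty)$, and this solution satisfies $\sum_iic_i(t)=e^{t\delta\Delta}\rho_0$.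
\end{theorem}

\begin{corollary}\label{cor:range}
Let $d_i=\delta>0$ for all $i$ and $p\in[1,\infty]$. A solution exists for all $c_0\in X_1^+$ with $\rho_0\in L^p(\mathbb{R}^d)$ and all $a$, $B$, $\beta$ as in the Question if and only if $p\ge1$ $(d=1)$, $p>1$ $(d=2)$, $p\ge d/2$ $(d\ge3)$.
\end{corollary}

\begin{proof}
The map $c(t,x)\mapsto c(t,\sqrt\delta\,x)$ turns solutions for $d_i=\delta$ into solutions for $d_i=1$ with the same $a$, $B$, $\beta$, and conversely. Sufficiency is Theorem~\ref{thm:C}. The remaining cases are $d=2$, $p=1$ and $d\ge3$, $1\le p<d/2$, and Theorem~\ref{thm:A} gives a counterexample in each.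
\end{proof}

The exponent $d/2$ is the one given by scaling: for $B\equiv0$ the map $c\mapsto\lambda^2c(\lambda^2t,\lambda x)$ preserves \eqref{eq:system} and multiplies $\|\rho_0\|_{L^p}$ by $\lambda^{2-d/p}$. At the invariant exponent $p=d/2$ existence holds for $d\ge3$ and fails for $d=2$; Remark~\ref{rem:d2} shows where the two cases separate.

Section~\ref{sec:idea} explains the mechanism on a scalar model, and Section~\ref{sec:tools} contains three lemmas. Theorems~\ref{thm:A}, \ref{thm:B} and \ref{thm:C} are proved in Sections~\ref{sec:A}, \ref{sec:B} and \ref{sec:C}.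

\section{A cascade through scales}\label{sec:idea}

This section is heuristic and is not used in the proofs. Let $a_{i,j}=i+j$ and $B\equiv0$. Fix $J$ and let $u=\sum_{j>J}jc_j$ be the mass density of the \emph{large} clusters. When an $i$-cluster with $i\le J$ meets a large $j$-cluster, the mass $i$ becomes large, and this happens at rate $(i+j)c_ic_j\ge jc_ic_j$. So $u$ gains at least $\sum_{i\le J}ic_i\sum_{j>J}jc_j=(\rho-u)u$ per unit time.

\medskip\noindent\emph{No space variable.} If $\rho$ is a constant, then $u'\ge(\rho-u)u$, that is, $\big(\log\frac{u}{\rho-u}\big)'\ge\rho$. The large clusters hold half of the mass by the time $\rho^{-1}\log(\rho/u(0))$. As $J\to\infty$ we have $u(0)\to0$, and this time tends to infinity, in agreement with \eqref{eq:second}. A contradiction needs a capture time that is bounded uniformly in $J$.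

\medskip\noindent\emph{One pile.} Put mass $m$ on a ball of radius $r$ and let all $d_i=1$. At time $\sigma\ge r^2$ the mass is spread over a ball of radius about $\sqrt\sigma$, with density about $m\sigma^{-d/2}$. If $y(\sigma)$ is the mass of the large clusters in that ball, then, all constants being set to $1$,
\begin{equation}\label{eq:toy}
y'=\sigma^{-d/2}(m-y)\,y ,
\end{equation}
and the ratio $y/(m-y)$ is multiplied by $\exp\big(m\int\sigma^{-d/2}d\sigma\big)$.

\medskip\noindent\emph{Nested piles.} Let the $k$-clusters carry mass $m_k$ on the ball of radius $r_k$ about the origin, with $\sum_km_k<\infty$ and $r_k\downarrow0$. Use \eqref{eq:toy} with $m=m_k$ during the window $r_k^2\le\sigma\le r_{k-1}^2$. If $y\ge m_{k+1}/2$ at the start, the ratio starts above $m_{k+1}/(2m_k)$, and it ends above $1$, so that $y\ge m_k/2$ at the end, provided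
\begin{equation}\label{eq:toycond}
m_k\int_{r_k^2}^{r_{k-1}^2}\sigma^{-d/2}\,d\sigma\ \ge\ \log\frac{2m_k}{m_{k+1}} .
\end{equation}
The smallest case is $d=2$, $m_k=2^{-k}$: the left side is $2^{1-k}\log(r_{k-1}/r_k)$, the right side is $\log4$, and $r_k=2^{-2^k}r_{k-1}$ gives equality. Now run the windows in the order of time. At time $0$ the large clusters contain the pile $m_{J+1}$. By time $r_{J-1}^2$ they hold $m_J/2$, by time $r_{J-2}^2$ they hold $m_{J-1}/2$, and by time $r_{k_0-1}^2$ they hold $m_{k_0}/2$. Neither this time nor this mass depends on $J$, whereas the mass above size $J$ of an element of $X_1$ tends to $0$.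

The model hides three difficulties. The solution might lose mass to infinite size, which Definition~\ref{def:solution} does not forbid, and then $\rho$ would be smaller than assumed; Lemma~\ref{lem:conserve} excludes this. The large clusters move, so their growth factor is an average over Brownian paths; this is Lemma~\ref{lem:iter}. Finally $\rho-u$ is not known pointwise, and must be bounded below on average from an upper bound on the mass of $u$; this is Lemma~\ref{lem:growth}.

\medskip\noindent\emph{Other dimensions.} For $d\ge3$ the left side of \eqref{eq:toycond} is of order $m_kr_k^{2-d}$, while the $k$th pile has $L^p$ norm of order $m_kr_k^{d/p-d}=(m_kr_k^{2-d})\,r_k^{d/p-2}$. So a pile can be effective and small in $L^p$ when $p<d/2$. For $d=1$ the cascade fails, since $\int_0^T\|e^{\sigma\Delta}\rho_0\|_{L^\infty}d\sigma\le\sqrt{T/\pi}\,\|\rho_0\|_{L^1}$. However, \eqref{eq:diff} imposes no lower bound on $d_i$. With diffusion coefficient $\delta$, a pile of mass $m$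 and width $r$ keeps its density $m/r$ for a time $r^2/\delta$, and the exponent $mr/\delta$ is as large as we wish when $\delta$ is small. This is the starting point of Theorem~\ref{thm:B}.

\section{Three lemmas}\label{sec:tools}

\subsection{Conventions}

Let $G_t(x)=(4\pi t)^{-d/2}e^{-|x|^2/4t}$, so that $e^{t\Delta}v=G_t*v$. The operator $e^{t\Delta}$ preserves positivity and the integral, and $\int\psi\,e^{t\Delta}v=\int v\,e^{t\Delta}\psi$ for $v\in L^1$, $\psi\in L^\infty$. From $\|G_t\|_{L^s}\le\|G_t\|_{L^\infty}^{1-1/s}\|G_t\|_{L^1}^{1/s}$ and Young's convolution inequality,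
\begin{equation}\label{eq:smooth}
\|e^{t\Delta}v\|_{L^r}\le(4\pi t)^{-\frac d2(\frac1q-\frac1r)}\|v\|_{L^q},\qquad1\le q\le r\le\infty .
\end{equation}
By the semigroup property the mild formula in Definition~\ref{def:solution} may be started at any time $s\ge0$ in place of $0$. Identities and inequalities at a fixed time hold a.e.\ in $\mathbb{R}^d$. A nonnegative $v\in C([0,T];L^1)$ has a nonnegative jointly measurable representative whose slice at every time $t$ represents $v(t)$: approximate $v$ uniformly within $2^{-n}$ by step functions of $t$ and take the pointwise limit. We always use such representatives. Integrals without a domain are over $\mathbb{R}^d$.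

Let $W$ be a standard Brownian motion in $\mathbb{R}^d$. For $\delta>0$, $s\ge0$, $y\in\mathbb{R}^d$ put $Y_\sigma=y+\sqrt{2\delta}\,W_{\sigma-s}$, $\sigma\ge s$, and write $\mathbb{P}_y$, $\mathbb{E}_y$ for probability and expectation. For $s=\sigma_0<\sigma_1<\dots<\sigma_m$ the vector $(Y_{\sigma_1},\dots,Y_{\sigma_m})$ has density $\prod_{i=1}^mG_{\delta(\sigma_i-\sigma_{i-1})}(x_i-x_{i-1})$, where $x_0=y$. Gronwall's lemma is used in the form: if $z$ is bounded, $0\le b\in L^1$ and $z(t)\le z_0+\int_s^tbz$, then $z(t)\le z_0\exp\int_s^tb$.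

\subsection{The flux of mass through a size}

Definition~\ref{def:solution} gives information on each equation separately, so we may only add finitely many equations. The price is a flux term.

\begin{lemma}\label{lem:flux}
Let $B\equiv0$, let $c$ be a solution on $[0,T_*)$ and $T<T_*$. Put
\[
L_n=\sum_{i\le n<i+j}i\,a_{i,j}c_ic_j\ge0,\qquad\Gamma=\sum_{i,j\ge1}\min(i,j)\,a_{i,j}c_ic_j .
\]
\begin{enumerate}
\item[(a)] $L_n\in L^1(\Omega_T)$, $\sum_{i\le n}iR_i(c)=-L_n$, and $\|c(t)\|_1\le\|c_0\|_1$ for $t\le T$.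
\item[(b)] If $0\le s<T$ and $\Gamma\in L^1((s,T)\times\mathbb{R}^d)$, then $L_n\to0$ in $L^1((s,T)\times\mathbb{R}^d)$ along a sequence $n\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By symmetry $\sum_{i\le n}iK_i^+=\frac12\sum_{i+j\le n}(i+j)a_{i,j}c_ic_j=\sum_{i+j\le n}i\,a_{i,j}c_ic_j$. Subtracting $\sum_{i\le n}iK_i^-=\sum_{i\le n}\sum_ji\,a_{i,j}c_ic_j$ leaves $-L_n$, and $L_n\le\sum_{i\le n}iK_i^-\in L^1(\Omega_T)$. Integrating the mild formulas over $\mathbb{R}^d$ and adding gives $\sum_{i\le n}i\|c_i(t)\|_{L^1}=\sum_{i\le n}i\|c_{0,i}\|_{L^1}-\int_0^t\!\int L_n\le\|c_0\|_1$.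

(b) A single $L_n$ counts the whole mass $i$ of a large cluster that crosses the level $n$ by absorbing a small one. Such a merger crosses few levels, so we average over $n$. The pair $(i,j)$ contributes to $L_n$ for at most $\min(j,N)$ values $n\in[N,2N-1]$, and for none unless $i<2N$ and $i+j>N$. For $i<2N$ we have $i\min(j,N)/N\le2\min(i,j)$: the left side is at most $ij/N\le2j$ and at most $i$. Hence
\[
\frac1N\sum_{n=N}^{2N-1}L_n\le2\sum_{i+j>N}\min(i,j)\,a_{i,j}c_ic_j .
\]
The right side is at most $2\Gamma$ and tends to $0$ wherever $\Gamma<\infty$, so it tends to $0$ in $L^1$ by dominated convergence. For each $N$ choose $n\in[N,2N-1]$ for which the norm of $L_n$ is at most the average.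
\end{proof}

\subsection{Testing the mild formula}

\begin{lemma}\label{lem:weak}
Let $\delta>0$, $R\in L^1(\Omega_T)$, $v(0)\in L^1$ and $v(t)=e^{t\delta\Delta}v(0)+\int_0^te^{(t-\sigma)\delta\Delta}R(\sigma)\,d\sigma$. Let $d=1$ and let $\psi$ be bounded and $C^1$ with Lipschitz derivative. Then for $0\le s\le t\le T$
\[
\int\psi v(t)\,dx=\int\psi v(s)\,dx+\int_s^t\!\!\int(\delta\psi''v+\psi R)\,dx\,d\sigma .
\]
\end{lemma}

\begin{proof}
The function $\psi''$ is defined a.e.\ and bounded, and $|\psi'(x)|\le|\psi(x+1)-\psi(x)|+\frac12\|\psi''\|_{L^\infty}$ shows that $\psi'$ is bounded. For $\tau>0$, two integrations by parts give $\partial_\tau e^{\tau\delta\Delta}\psi=\delta\,G''_{\delta\tau}*\psi=\delta e^{\tau\delta\Delta}\psi''$, and $e^{\tau\delta\Delta}\psi\to\psi$ uniformly as $\tau\to0$ because $\psi$ is Lipschitz. So $e^{\tau\delta\Delta}\psi=\psi+\delta\int_0^\tau e^{\tau'\delta\Delta}\psi''d\tau'$. Move the semigroups in $\int\psi v(t)$ onto $\psi$, insert this formula,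 and move them back. Fubini's theorem gives
\[
\int\psi v(t)=\int\psi v(0)+\int_0^t\!\!\int\psi R+\delta\int_0^t\!\!\int\psi''\Big[e^{\tau\delta\Delta}v(0)+\int_0^\tau e^{(\tau-\sigma)\delta\Delta}R(\sigma)\,d\sigma\Big]dx\,d\tau,
\]
and the bracket is $v(\tau)$. Subtract the identity at time $s$ from the identity at time $t$.
\end{proof}

\subsection{Growth along Brownian paths}

The next lemma replaces the factor $\exp\int V$ of the scalar equation $y'=Vy$ by an average over paths, for one-sided inequalities in mild form.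

\begin{lemma}\label{lem:iter}
Let $\delta>0$, $s<t$, let $0\le V\le H$ be measurable on $(s,t)\times\mathbb{R}^d$, let $v\ge0$ be defined at every time in $[s,t]$ and belong to $L^\infty((s,t);L^1)$, and let $0\le g\in L^1((s,t)\times\mathbb{R}^d)$.
\begin{enumerate}
\item[(i)] If $v(\tau)\ge e^{(\tau-s)\delta\Delta}v(s)+\int_s^\tau e^{(\tau-\sigma)\delta\Delta}(Vv)(\sigma)\,d\sigma$ for $\tau\in[s,t]$, then for bounded measurable $\psi\ge0$
\[
\int\psi v(t)\,dx\ge\int v(s,y)\,\mathbb{E}_y\Big[\psi(Y_t)\,e^{\int_s^tV(\sigma,Y_\sigma)d\sigma}\Big]dy .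
\]
\item[(ii)] If $v(\tau)\le e^{(\tau-s)\delta\Delta}v(s)+\int_s^\tau e^{(\tau-\sigma)\delta\Delta}(Vv+g)(\sigma)\,d\sigma$ for $\tau\in[s,t]$, then
\[
\int v(t)\,dx\le\int v(s,y)\,\mathbb{E}_y\Big[e^{\int_s^tV(\sigma,Y_\sigma)d\sigma}\Big]dy+e^{H(t-s)}\int_s^t\!\!\int g\,dx\,d\sigma .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Insert the inequality into its own right side $n-1$ times. The terms that contain $v(s)$ are, for $0\le m<n$,
\[
\int_{s<\sigma_1<\dots<\sigma_m<t}e^{(t-\sigma_m)\delta\Delta}V(\sigma_m)\,e^{(\sigma_m-\sigma_{m-1})\delta\Delta}\cdots V(\sigma_1)\,e^{(\sigma_1-s)\delta\Delta}v(s)\,d\sigma .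
\]
Multiply by $\psi$, integrate, and write each semigroup as a Gaussian kernel. The product of the kernels is the density of $(Y_{\sigma_1},\dots,Y_{\sigma_m},Y_t)$, so by Tonelli's theorem the result is
\[
\int v(s,y)\,\mathbb{E}_y\Big[\psi(Y_t)\int_{s<\sigma_1<\dots<\sigma_m<t}\prod_{i=1}^mV(\sigma_i,Y_{\sigma_i})\,d\sigma\Big]dy=\int v(s,y)\,\mathbb{E}_y\Big[\frac{\psi(Y_t)}{m!}\Big(\int_s^tV(\sigma,Y_\sigma)\,d\sigma\Big)^m\Big]dy .
\]
The sum over $m\ge0$ is the exponential. There is also a remainder, of the same form with $n$ factors $V$ and with $v(\sigma_1)$ in place of $e^{(\sigma_1-s)\delta\Delta}v(s)$. In (i) it is nonnegative; drop it and let $n\to\infty$. In (ii) take $\psi=1$. The remainder has integral at most $\frac{(H(t-s))^n}{n!}\|v\|_{L^\infty(L^1)}\to0$, and the term with $g$ and $m$ factors $V$ has integral at most $\frac{(H(t-s))^m}{m!}\int_s^t\!\int g$.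
\end{proof}

Since $Y_\sigma$ has a density for $\sigma>s$, the expectations do not change when $V$ is modified on a null set.

\section{The additive kernel in dimension $d\ge2$}\label{sec:A}

We prove Theorem~\ref{thm:A}. The constants
\[
\Lambda=8\sqrt d,\qquad\kappa_1=\tfrac12(4\pi)^{-d/2}e^{-(\Lambda+1)^2/4},\qquad\kappa_2=(2\pi)^{-d/2},\qquad\eta=\frac{\kappa_1}{2\kappa_2}<1
\]
are those that were set to $1$ in Section~\ref{sec:idea}: we follow the large clusters in the ball of radius $\Lambda\sqrt t$, the constants $\kappa_1$ and $\kappa_2$ come from lower and upper bounds for the heat kernel, and $\eta$ is the fraction of each pile that will be captured.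

\subsection{The initial data}

Let $m_k>0$ ($k\ge1$) and $r_k>0$ ($k\ge0$) satisfy $\sum_km_k<\infty$, $r_k\le r_{k-1}/4$ and
\begin{equation}\label{eq:window}
\tfrac12\kappa_1m_k\int_{r_k^2}^{r_{k-1}^2/8}\sigma^{-d/2}\,d\sigma\ \ge\ \log\frac{4m_k}{m_{k+1}}\qquad(k\ge1).
\end{equation}
Let $\varphi_k$ be the indicator function of the ball $|x|<r_k$ divided by its volume, and $c_{0,k}=k^{-1}m_k\varphi_k$. Then $\rho_0=\sum_km_k\varphi_k$ and $c_0\in X_1^+$.

For every $d\ge2$ such sequences exist: take $r_0=1$, $m_k=2^{-k}$, and choose $r_1,r_2,\dots$ successively small, which is possible because $\int_0\sigma^{-d/2}d\sigma=\infty$. This is the only place where $d\ge2$ is used.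

For $d\ge3$ take instead $r_k=2^{-(k+2)^2}$ and $m_k=\alpha kr_k^{d-2}$ with $\alpha$ large. Since $r_k/r_{k-1}=2^{-(2k+3)}\le1/32$, the integral in \eqref{eq:window} equals
\[
\frac2{d-2}\,r_k^{2-d}\Big[1-\big(\sqrt8\,r_k/r_{k-1}\big)^{d-2}\Big]\ge\frac{r_k^{2-d}}{d-2},
\]
so the left side of \eqref{eq:window} is at least $\kappa_1\alpha k/(2(d-2))$. The right side is at most $\log4+(d-2)(2k+5)\log2\le C_dk$. Hence \eqref{eq:window} holds for large $\alpha$. Moreover $\|m_k\varphi_k\|_{L^p}\le Ckr_k^{d/p-2}$ is summable when $1\le p<d/2$, so $\rho_0\in L^p$ for these $p$.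

Suppose from now on that $c$ is a solution on $[0,T_*)$ and fix $T\in(0,T_*)$. Put $\rho^n=\sum_{i\le n}ic_i$. Because all $d_i$ are equal, the mild formulas can be added, and Lemma~\ref{lem:flux}(a) gives
\begin{equation}\label{eq:rhon}
\rho^n(t)=e^{(t-s)\Delta}\rho^n(s)-\int_s^te^{(t-\sigma)\Delta}L_n(\sigma)\,d\sigma,\qquad0\le s\le t\le T .
\end{equation}

\subsection{Every solution conserves mass}

\begin{lemma}\label{lem:conserve}
$\rho(t)=e^{t\Delta}\rho_0$ for $t\in[0,T]$.
\end{lemma}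

\begin{proof}
By \eqref{eq:rhon} with $s=0$, $\rho^n(t)\le e^{t\Delta}\rho_0$ for all $n$, so $\rho(t)\le e^{t\Delta}\rho_0$. This bound degenerates at $t=0$, so we first work after a time $\varepsilon\in(0,T)$. On $(\varepsilon,T)\times\mathbb{R}^d$ the function $\rho$ is bounded by $(4\pi\varepsilon)^{-d/2}\|\rho_0\|_{L^1}$ and integrable, so $\rho^2$ is integrable. Since $\min(i,j)(i+j)\le2ij$, we have $\Gamma\le2\rho^2$, and Lemma~\ref{lem:flux}(b) gives a sequence along which $L_n\to0$ in $L^1((\varepsilon,T)\times\mathbb{R}^d)$. Along it, \eqref{eq:rhon} with $s=\varepsilon$ converges to $\rho(t)=e^{(t-\varepsilon)\Delta}\rho(\varepsilon)$, $t\in[\varepsilon,T]$.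

It remains to exclude a loss of mass at time $0$, and here the continuity of each $c_i$ in $L^1$ is used. For each $n$,
\[
\|e^{\varepsilon\Delta}\rho_0-\rho(\varepsilon)\|_{L^1}=\|\rho_0\|_{L^1}-\|\rho(\varepsilon)\|_{L^1}\le\|\rho_0\|_{L^1}-\|\rho^n(\varepsilon)\|_{L^1}\longrightarrow\|\rho_0-\rho^n(0)\|_{L^1}\quad(\varepsilon\to0).
\]
Letting $n\to\infty$ shows that the left side tends to $0$ with $\varepsilon$. Therefore $\|\rho(t)-e^{t\Delta}\rho_0\|_{L^1}=\|e^{(t-\varepsilon)\Delta}(\rho(\varepsilon)-e^{\varepsilon\Delta}\rho_0)\|_{L^1}\to0$ as $\varepsilon\to0$.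
\end{proof}

This proof used only the upper bound $a_{i,j}\le i+j$. The rest of the section uses only the lower bound $a_{i,j}\ge\max(i,j)$.

\subsection{Growth of the large clusters}

Fix $J\ge1$ and let $u=\sum_{j>J}jc_j$ and $V=\rho^J=\rho-u\ge0$. Subtracting \eqref{eq:rhon} with $n=J$ from $\rho(t)=e^{(t-s)\Delta}\rho(s)$ gives
\begin{equation}\label{eq:u}
u(t)=e^{(t-s)\Delta}u(s)+\int_s^te^{(t-\sigma)\Delta}L_J(\sigma)\,d\sigma,\qquad L_J\ge\sum_{i\le J}ic_i\sum_{j>J}(i+j)c_j\ge Vu .
\end{equation}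
In particular $\int u(t)\,dx$ is nondecreasing. Let
\[
I(t)=\int_{|x|\le\Lambda\sqrt t}u(t,x)\,dx .
\]
In this section $Y_\sigma=y+\sqrt2\,W_{\sigma-s}$, and $\xi$ is a standard Gaussian vector, $\mathbb{E}|\xi|^2=d$. If $|y|\le\vartheta\Lambda\sqrt\sigma$ with $\vartheta<1$, Chebyshev's inequality gives
\begin{equation}\label{eq:cheb}
\mathbb{P}_y\big(|Y_\sigma|>\Lambda\sqrt\sigma\big)\le\mathbb{P}\big(\sqrt2\,|\xi|>(1-\vartheta)\Lambda\big)\le\frac{2d}{(1-\vartheta)^2\Lambda^2}=\frac1{32(1-\vartheta)^2},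
\end{equation}
which is $\frac18$ for $\vartheta=\frac12$ and at most $\frac38$ for $\vartheta=2^{-1/2}$, since $(1-2^{-1/2})^2=\frac32-\sqrt2>\frac1{12}$. The case $\vartheta=\frac12$ and $u(t)\ge e^{(t-s)\Delta}u(s)$ show that mass near the origin persists:
\begin{equation}\label{eq:persist}
I(t)\ge\frac12\int_{|y|\le\Lambda\sqrt t/2}u(s,y)\,dy\quad(0\le s<t\le T),\qquad\text{so}\quad I(t)\ge\tfrac12I(s)\ \text{ if }t\ge4s>0 .
\end{equation}

\begin{lemma}\label{lem:growth}
Let $k\ge1$, $2s\ge r_k^2$, $4s\le t\le T$, and suppose that $I(\sigma)\le\eta m_k$ for all $\sigma\in[2s,t]$. Then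
\[
I(t)\ge\tfrac12I(s)\exp\Big(\tfrac12\kappa_1m_k\int_{2s}^t\sigma^{-d/2}\,d\sigma\Big).
\]
\end{lemma}

\begin{proof}
On $[s,t]$ the function $V\le\rho$ is bounded, so \eqref{eq:u} and Lemma~\ref{lem:iter}(i) with $\psi=\mathbf{1}_{|x|\le\Lambda\sqrt t}$ give
\[
I(t)\ge\int_{|y|\le\Lambda\sqrt s}u(s,y)\,\mathbb{E}_y\big[\mathbf{1}_{\mathcal A}\,e^Z\big]dy,\qquad\mathcal A=\{|Y_t|\le\Lambda\sqrt t\},\qquad Z=\int_{2s}^tV(\sigma,Y_\sigma)\,d\sigma\ge0 .
\]
We have no pointwise lower bound for $V=\rho-u$, since $u$ may equal $\rho$ on some sets. Jensen's inequality reduces the problem to the mean of $V$ along paths: for the conditional probability given $\mathcal A$,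
\[
\mathbb{E}_y[\mathbf{1}_{\mathcal A}e^Z]\ge\mathbb{P}_y(\mathcal A)\exp\big(\mathbb{E}_y[Z\mathbf{1}_{\mathcal A}]/\mathbb{P}_y(\mathcal A)\big)\ge\mathbb{P}_y(\mathcal A)\exp\big(\mathbb{E}_y[Z\mathbf{1}_{\mathcal A}]\big).
\]
After time $2s$ the law of $Y_\sigma$ is spread over the scale $\sqrt\sigma$, so the mean of $u(\sigma,Y_\sigma)$ is controlled by $I(\sigma)$; this is why $Z$ starts at $2s$. Fix $|y|\le\Lambda\sqrt s$ and $\sigma\in[2s,t]$, and let $\mathcal A_\sigma=\{|Y_\sigma|\le\Lambda\sqrt\sigma\}$. Since $\sqrt s\le\frac12\sqrt t$ and $\sqrt s\le2^{-1/2}\sqrt\sigma$, \eqref{eq:cheb} gives $\mathbb{P}_y(\mathcal A\cap\mathcal A_\sigma)\ge1-\frac18-\frac38=\frac12$. If $|x|\le\Lambda\sqrt\sigma$ and $|z|<r_k\le\sqrt\sigma$, then $|x-z|\le(\Lambda+1)\sqrt\sigma$, so by Lemma~\ref{lem:conserve}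
\[
\rho(\sigma,x)\ge m_k\,e^{\sigma\Delta}\varphi_k(x)\ge m_k(4\pi\sigma)^{-d/2}e^{-(\Lambda+1)^2/4}=2\kappa_1m_k\sigma^{-d/2}.
\]
The density of $Y_\sigma$ is at most $(4\pi(\sigma-s))^{-d/2}\le\kappa_2\sigma^{-d/2}$. As $V\ge0$,
\[
\mathbb{E}_y[V(\sigma,Y_\sigma)\mathbf{1}_{\mathcal A}]\ge\mathbb{E}_y[\rho(\sigma,Y_\sigma)\mathbf{1}_{\mathcal A\cap\mathcal A_\sigma}]-\mathbb{E}_y[u(\sigma,Y_\sigma)\mathbf{1}_{\mathcal A_\sigma}]\ge\sigma^{-d/2}\big(\kappa_1m_k-\kappa_2I(\sigma)\big)\ge\tfrac12\kappa_1m_k\sigma^{-d/2}.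
\]
Integrate over $\sigma\in[2s,t]$ and use $\mathbb{P}_y(\mathcal A)\ge\frac12$.
\end{proof}

\subsection{The descent}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $s_k=r_k^2/2$ and $t_k=r_{k-1}^2/8$ for $k\ge1$. Then $t_k\ge2r_k^2=4s_k$, $t_{k+1}=s_k/4$, and $t_k\downarrow0$. Choose $k_0$ with $t_{k_0}\le T$, and let $J\ge k_0$. We claim that for $k=J,J-1,\dots,k_0$ there is $\sigma_k\in(0,t_k]$ with $I(\sigma_k)\ge\eta m_k$.

We argue by descending induction, and first show $I(s_k)\ge\frac12\eta m_{k+1}$. If $k=J$, then $u(0)\ge m_{J+1}\varphi_{J+1}$, and $\varphi_{J+1}$ is supported in $|y|\le r_J/4\le\frac12\Lambda\sqrt{s_J}$, so \eqref{eq:persist} with $s=0$ gives $I(s_J)\ge\frac12m_{J+1}$. If $k<J$, then $\sigma_{k+1}\le t_{k+1}=s_k/4$, and \eqref{eq:persist} gives $I(s_k)\ge\frac12I(\sigma_{k+1})\ge\frac12\eta m_{k+1}$.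

Either $I(\sigma)>\eta m_k$ for some $\sigma\in[2s_k,t_k]$, and we take $\sigma_k=\sigma$; or Lemma~\ref{lem:growth} applies with $s=s_k$, $t=t_k$, and \eqref{eq:window} gives $I(t_k)\ge\frac14\eta m_{k+1}\cdot4m_k/m_{k+1}=\eta m_k$. This proves the claim.

For $k=k_0$, since $\int u$ is nondecreasing, $\sum_{j>J}j\|c_j(t_{k_0})\|_{L^1}\ge I(\sigma_{k_0})\ge\eta m_{k_0}$. This holds for every $J\ge k_0$, with $k_0$ independent of $J$, and contradicts $c(t_{k_0})\in X_1$.
\end{proof}

\section{Slow clusters in dimension one}\label{sec:B}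

We prove Theorem~\ref{thm:B}. Throughout, $d=1$, and $J$ denotes an odd integer.

\subsection{The design}

With unequal $d_i$ the mild formulas cannot be added, and we lose the comparison with $e^{t\Delta}\rho_0$, which gave both the conservation of mass and the lower bound for the density. We therefore choose a kernel for which both can be obtained from single equations. Even clusters are \emph{food} and odd clusters are \emph{eaters}: an odd cluster $J$ absorbs an even cluster $2l$ at rate $Jc_{2l}c_J$ and becomes the odd cluster $J+2l$, and no other pair reacts. Food is never created, so it is bounded by a heat flow, and the total amount eaten is bounded by the initial amount.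

This simplification has a cost. In Section~\ref{sec:A} the clusters of intermediate size were food for the large ones; now eaters of intermediate size compete with the large ones for the same food. We control the competition by comparing growth factors. Fix odd thresholds $S_1<S_2<\cdots$, call the odd sizes in $[S_k,S_{k+1})$ the $k$th \emph{block}, and allow the food $2l$ only to eaters of size at least $S_l$. Block $k$ starts with a small mass $w_k$ and eats only the foods $l\le k$. The eaters above $S_{k+1}$ can also eat the food $k+1$, which acts so fast that they capture a mass of order $\mu_{k+1}\gg w_k$ before the foods $l\le k$ have had any effect. If all these eaters stay in an interval where the density of the foods $l\le k$ is almost constant in $x$, then from these foods block $k$ and the eaters above it gain the same factor. So block $k$ holds at most a fraction of order $w_k/\mu_{k+1}=4^{-k}$ of the mass above it, and the mass above $S_k$ cannot tend to $0$ as $k\to\infty$.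

\subsection{The construction}

Let
\[
\mu_k=\mu_08^{-k},\qquad w_k=4^{-k}\mu_{k+1},\qquad\gamma_k=2\log(\mu_k/w_k)=2\log(8\cdot4^k),
\]
with $\mu_0>0$ so small that $\sum_{k\ge1}(2\sqrt\pi\,\gamma_k\mu_k+w_k)\le1$. Growth by the factor $e^{\gamma_k/2}$ turns $w_k$ into $\mu_k$. Put $\zeta_0=1$, $H_0=0$, $\varepsilon_0=1$. For $k=1,2,\dots$ make the following four choices in order; each condition involves only quantities already fixed and one parameter that is taken small or large.

\begin{enumerate}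
\item[(P1)] \emph{The $k$th food: width $r_k$, lifetime $\tau_k$, diffusion $\delta_k$, height $h_k$.} Choose $r_k>0$ so small that $\tau_k=r_k/\mu_k$ and $\delta_k=r_k\mu_k$ satisfy $\tau_k\le2^{-k}$, $\delta_k\le1$ and $(H_{k-1}+4/\zeta_{k-1})\tau_k\le\frac18$. Put $h_k=\gamma_k/\tau_k$, $H_k=\sum_{l\le k}h_l$, $\lambda_k=h_k/r_k+4h_k\delta_k^{-3/4}$. Then
\[
\delta_k\tau_k=r_k^2,\qquad(\tau_k/\delta_k)^{1/2}=1/\mu_k,\qquad h_k\tau_k=\gamma_k,\qquad h_kr_k=\gamma_k\mu_k .
\]
\item[(P2)] \emph{The interval on which the foods $l\le k$ are almost constant.} Choose $\zeta_k\in(0,\zeta_{k-1}/2]$ with $\zeta_k^{1/2}\sum_{l\le k}\lambda_l\le\frac18$.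
\item[(P3)] \emph{The diffusion of block $k$, too slow to leave that interval.} Choose $\varepsilon_k\in(0,\varepsilon_{k-1}]$ with $512\,\varepsilon_k\le\zeta_k^2$ and $4e^{-\zeta_k^2/(16\varepsilon_k)}\le e^{-H_k}$.
\item[(P4)] \emph{The threshold $S_k$, out of reach of smaller eaters.} Let $S_1=3$. For $k\ge2$ let $\theta$ solve
\begin{equation}\label{eq:theta}
\theta'=-\sum_{l<k}\frac{h_l}{2l}\big(e^{2l\theta}-1\big),\qquad\theta(0)=1 .
\end{equation}
The right side is locally Lipschitz, vanishes at $\theta=0$ and is negative for $\theta>0$, so $\theta$ is decreasing and positive, and $\theta_k:=\theta(1)>0$. Choose an odd $S_k>S_{k-1}+2k$ with $2S_ke^{-\theta_kS_k}\sum_{l<k}\frac{w_l}{S_l}e^{S_l}\le e^{-H_k}w_k$. Note that $S_k\ge2k+1$ for all $k$.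
\end{enumerate}

The coefficients are $B\equiv0$; $d_{2k}=\delta_k$, $d_J=\varepsilon_k$ for odd $J\in[S_k,S_{k+1})$, $d_1=1$; and
\[
a_{J,2l}=a_{2l,J}=J\ \text{ if $J$ is odd and }J\ge S_l,\qquad a_{i,j}=0\ \text{ otherwise.}
\]
Then $0<d_i\le1$ and $a_{i,j}\le i+j$. The initial data are
\[
c_{0,2k}=\frac{h_k}{2k}\,e^{-x^2/4r_k^2},\qquad c_{0,S_k}=\frac{w_k}{S_k\zeta_k}\,\mathbf{1}_{|x|<\zeta_k/2},\qquad c_{0,i}=0\ \text{ for all other }i,
\]
so that $\|c_0\|_1=\sum_k(2\sqrt\pi\,h_kr_k+w_k)=\sum_k(2\sqrt\pi\,\gamma_k\mu_k+w_k)\le1$.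

Suppose that there is a solution on $[0,T_*)$, and let $T=\min(1,T_*/2)$; all times below lie in $[0,T]$. Define the mass densities
\[
f_l=2l\,c_{2l},\qquad V_k=\sum_{l\le k}f_l,\qquad U_k=\sum_{J\ge S_k}Jc_J,\qquad u_k=U_k-U_{k+1}.
\]
Two clusters of the same parity do not react, so
\[
R_{2l}=-c_{2l}U_l,\qquad R_J=\sum_{l:\,J-2l\ge S_l}(J-2l)\,c_{2l}\,c_{J-2l}-\sum_{l:\,S_l\le J}J\,c_{2l}\,c_J .
\]
In particular $R_1=0$ and $c_1\equiv0$. Indexing each gain term by the absorbing cluster gives, for every finitely supported sequence $(\phi_J)_{J\text{ odd}}$,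
\begin{equation}\label{eq:book}
\sum_J\phi_JR_J=\sum_{(J,l):\,S_l\le J}(\phi_{J+2l}-\phi_J)\,Jc_{2l}c_J ,
\end{equation}
a finite sum of terms in $L^1(\Omega_T)$.

\subsection{The food}

\begin{lemma}\label{lem:food}
We have $\int U_l(t)\,dx\le1$ and $\sum_l\int_0^T\!\int f_lU_l\le1$. Each $f_l$ has a jointly measurable representative, continuous in $x$, such that for all $t\in(0,T]$ and all $x$
\begin{align}
&0\le f_l(t,x)\le h_l,\qquad f_l(t,x)\le\gamma_l\mu_l/|x|,\label{eq:foodbound}\\
&|V_k(t,x)-V_k(t,0)|\le\tfrac18\quad\text{if }|x|\le\zeta_k .\label{eq:flat}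
\end{align}
\end{lemma}

\begin{proof}
The first bound is Lemma~\ref{lem:flux}(a). The mild formula reads
\begin{equation}\label{eq:mildf}
f_l(t)=e^{t\delta_l\Delta}f_l(0)-\int_0^te^{(t-\sigma)\delta_l\Delta}(f_lU_l)(\sigma)\,d\sigma .
\end{equation}
Integrating it over $\mathbb{R}$ gives $\int_0^T\!\int f_lU_l\le\int f_l(0)=2\sqrt\pi\,\gamma_l\mu_l$, and the sum over $l$ is at most $1$. With $b=r_l^2+\delta_lt$ the first term of \eqref{eq:mildf} equals $h_lr_l\,b^{-1/2}e^{-x^2/4b}$. It is at most $h_l$, and at most $h_lr_l/|x|=\gamma_l\mu_l/|x|$ because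
\begin{equation}\label{eq:sup}
\sup_{z\ge0}ze^{-z^2/4}=\sqrt2\,e^{-1/2}<1 .
\end{equation}
So \eqref{eq:foodbound} holds a.e., and $\|(f_lU_l)(\sigma)\|_{L^1}\le h_l$.

The eaters are controlled only in $L^1$, but in dimension one this suffices for H\"older continuity. By \eqref{eq:sup}, $|\partial_xf_l(0)|\le h_l/r_l$, so the first term of \eqref{eq:mildf} has Lipschitz constant at most $h_l/r_l$. Also $0\le G_\tau\le\tau^{-1/2}$ and, by \eqref{eq:sup}, $|G_\tau'|\le\tau^{-1}$, hence
\[
|G_\tau(z)-G_\tau(z')|\le\min\big(\tau^{-1/2},\tau^{-1}|z-z'|\big)\le\tau^{-3/4}|z-z'|^{1/2}.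
\]
The second term of \eqref{eq:mildf} therefore has $\frac12$-H\"older constant at most $h_l\int_0^t(\delta_l(t-\sigma))^{-3/4}d\sigma\le4h_l\delta_l^{-3/4}$. Define $f_l(t,x)$ pointwise by \eqref{eq:mildf}. By continuity \eqref{eq:foodbound} holds everywhere, and $|f_l(t,x)-f_l(t,0)|\le\lambda_l|x|^{1/2}$ for $|x|\le1$. Summing over $l\le k$ and using (P2) gives \eqref{eq:flat}.
\end{proof}

The common growth exponent is
\[
X_k(t)=\int_0^tV_k(\sigma,0)\,d\sigma,\qquad0\le X_k(t)\le H_kt .
\]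

\subsection{The mass balance of the eaters}

The eaters above $S_k$ have different diffusion coefficients, so we use a weak formulation. Let
\[
\mathrm{in}_k=\sum_{\substack{(J,l):\ S_l\le J\\J<S_k\le J+2l}}(J+2l)\,Jc_{2l}c_J\ge0
\]
be the mass that enters from below $S_k$. The sum is finite and involves only $l<k$, because $S_l\le J<S_k$. We write $l\vee k=\max(l,k)$.

\begin{lemma}\label{lem:balance}
Let $\psi\ge0$ be bounded and $C^1$ with Lipschitz derivative. For $0\le s\le t\le T$,
\begin{equation}\label{eq:balance}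
\int\psi U_k(t)=\int\psi U_k(s)+\int_s^t\!\!\int\Big[\psi''\sum_{J\ge S_k}d_JJc_J+\psi\Big(\sum_lf_lU_{l\vee k}+\mathrm{in}_k\Big)\Big]dx\,d\sigma .
\end{equation}
In particular $\int U_k(t)\,dx$ is nondecreasing.
\end{lemma}

\begin{proof}
Let $n\ge S_k+2k$ and $\phi_J=J\mathbf{1}_{S_k\le J\le n}$. For $S_l\le J$ the difference $\phi_{J+2l}-\phi_J$ equals $2l$ if $S_k\le J$ and $J+2l\le n$; it equals $-J$ if $S_k\le J\le n<J+2l$; it equals $J+2l$ if $J<S_k\le J+2l$, in which case $J+2l<S_k+2k\le n$; and it is $0$ otherwise. By \eqref{eq:book},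
\begin{equation}\label{eq:trunc}
\sum_{S_k\le J\le n}JR_J=\sum_lf_l\sum_{S_{l\vee k}\le J\le n-2l}Jc_J+\mathrm{in}_k-\mathrm{out}_n,\qquad\mathrm{out}_n=\sum_{\substack{(J,l):\ S_{l\vee k}\le J\\J\le n<J+2l}}J^2c_{2l}c_J .
\end{equation}
Apply Lemma~\ref{lem:weak} to each $c_J$ with $S_k\le J\le n$, multiply by $J$, add, and let $n\to\infty$. The first term on the right of \eqref{eq:trunc} increases to $\sum_lf_lU_{l\vee k}\le\sum_lf_lU_l\in L^1(\Omega_T)$. The terms of $\mathrm{out}_n$ are among those of the flux $L_n$ of Lemma~\ref{lem:flux}, so $\mathrm{out}_n\le L_n$. Since $J\ge S_l>2l$ for a reacting pair, $\Gamma=2\sum_lf_lU_l\in L^1(\Omega_T)$, and Lemma~\ref{lem:flux}(b) gives $\mathrm{out}_n\to0$ in $L^1(\Omega_T)$ along a sequence. The diffusion terms are dominated by $\|\psi''\|_{L^\infty}\sum_JJc_J\in L^1(\Omega_T)$, and the terms at times $s$ and $t$ converge monotonically.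
\end{proof}

\subsection{An upper bound for one block}

Block $k$ grows by eating and by receiving eaters from lower blocks. The second effect must not exceed $w_k$ even after amplification by $e^{H_k}$. Eaters below $S_k$ see only bounded food densities, so an exponential moment of their size distribution stays bounded if the exponent is allowed to decrease; equation \eqref{eq:theta} is the rate of decrease that achieves this.

\begin{lemma}\label{lem:inflow}
$\int_0^T\!\int\mathrm{in}_k\,dx\,d\sigma\le e^{-H_k}w_k$.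
\end{lemma}

\begin{proof}
For $k=1$ there is no $l<k$, so $\mathrm{in}_1=0$. Let $k\ge2$, let $\theta$ solve \eqref{eq:theta}, and put $\mathcal E(t)=\sum_{J<S_k}e^{\theta(t)J}\int c_J(t)\,dx$. It is absolutely continuous, since $\int c_J(t)=\int c_J(0)+\int_0^t\!\int R_J$. Use \eqref{eq:book} with $\phi_J=e^{\theta J}\mathbf{1}_{J<S_k}$; for $J<S_k$ we have $\phi_{J+2l}-\phi_J=e^{\theta J}(e^{2l\theta}-1)-e^{\theta(J+2l)}\mathbf{1}_{J+2l\ge S_k}$. For a.e.\ $t$,
\[
\mathcal E'+\int\sum_{\substack{S_l\le J\\J<S_k\le J+2l}}e^{\theta(J+2l)}Jc_{2l}c_J\,dx=\int\sum_{J<S_k}Jc_Je^{\theta J}\Big[\theta'+\sum_{l:\,S_l\le J}c_{2l}\,(e^{2l\theta}-1)\Big]dx\le0,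
\]
because $c_{2l}\le h_l/2l$, only $l<k$ occur, and $\theta>0$. So the time integral of the second term on the left is at most $\mathcal E(0)=\sum_{l<k}\frac{w_l}{S_l}e^{S_l}$. In that term $S_k\le J+2l\le S_k+2k\le2S_k$ and $\theta\ge\theta_k$, as $T\le1$. Hence $J+2l\le2S_ke^{-\theta_kS_k}e^{\theta(J+2l)}$, so $\int_0^T\!\int\mathrm{in}_k\le2S_ke^{-\theta_kS_k}\mathcal E(0)$, and (P4) concludes.
\end{proof}

\begin{lemma}\label{lem:block}
$\int u_k(t)\,dx\le4w_ke^{X_k(t)}$ for $0\le t\le T$.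
\end{lemma}

\begin{proof}
Take $n=S_{k+1}-1\ge S_k+2k$ in \eqref{eq:trunc}. Only $l\le k$ occur, so the sum of $JR_J$ over the block is at most $V_ku_k+\mathrm{in}_k$. All sizes in the block have the diffusion coefficient $\varepsilon_k$, so their mild formulas can be added:
\[
u_k(t)\le e^{t\varepsilon_k\Delta}u_k(0)+\int_0^te^{(t-\sigma)\varepsilon_k\Delta}\big(V_ku_k+\mathrm{in}_k\big)(\sigma)\,d\sigma .
\]
Lemma~\ref{lem:iter}(ii) with $H=H_k$, $t\le1$, and Lemma~\ref{lem:inflow} give
\[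
\int u_k(t)\le\int u_k(0,y)\,\mathbb{E}_y\Big[e^{\int_0^tV_k(\sigma,Y_\sigma)d\sigma}\Big]dy+w_k,\qquad Y_\sigma=y+\sqrt{2\varepsilon_k}\,W_\sigma .
\]
The function $u_k(0)=S_kc_{0,S_k}$ has integral $w_k$ and vanishes for $|y|\ge\zeta_k/2$. Fix $|y|<\zeta_k/2$. On the event $\sup_{\sigma\le1}|Y_\sigma|\le\zeta_k$ the exponent is at most $X_k(t)+\frac18$ by \eqref{eq:flat}. The reflection principle states that $\mathbb{P}(\sup_{\sigma\le1}W_\sigma>z)=2\,\mathbb{P}(W_1>z)\le2e^{-z^2/2}$ for $z>0$. Applied to $\pm W$ with $z=\zeta_k/(2\sqrt{2\varepsilon_k})$, it bounds the probability of the complementary event by $4e^{-\zeta_k^2/(16\varepsilon_k)}\le e^{-H_k}$, by (P3); on that event the exponential is at most $e^{H_k}$. So the expectation is at most $e^{1/8}e^{X_k(t)}+1\le3e^{X_k(t)}$.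
\end{proof}

\subsection{Lower bounds for the eaters above a threshold}

A lower bound must disregard the eaters that have left $|x|\le\zeta_k$, and a cutoff function loses mass by diffusion. We want this loss to be proportional to the quantity we follow, that is, a cutoff $\chi$ with $\chi''\ge-C\chi$. Let
\[
\chi_k(x)=\big((1-x^2/\zeta_k^2)_+\big)^2 .
\]
It is $C^1$ with Lipschitz derivative, $0\le\chi_k\le1$, and $\chi_k\ge\frac9{16}$ for $|x|\le\zeta_k/2$. With $q=1-x^2/\zeta_k^2\in(0,1]$ we have $\chi_k''=2(q')^2+2qq''=\zeta_k^{-2}(8-12q)$. The polynomial $5q^2-12q+8$ has negative discriminant, so $\chi_k''\ge-5\zeta_k^{-2}\chi_k$ a.e.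

\begin{lemma}\label{lem:lower}
Let $m\in\{k,k+1\}$ and $Q(t)=\int\chi_kU_m(t)\,dx$. Then $Q(t)\ge Q(s)\,e^{X_k(t)-X_k(s)-1/4}$ for $0\le s\le t\le T$.
\end{lemma}

\begin{proof}
Use \eqref{eq:balance} for $U_m$ with $\psi=\chi_k$; it shows that $Q$ is absolutely continuous. Since $d_J\le\varepsilon_k$ for $J\ge S_m$, the diffusion term is at least $-5\varepsilon_k\zeta_k^{-2}Q\ge-\frac18Q$ by (P3). For $l\le k$ we have $l\vee m=m$, so $\sum_lf_lU_{l\vee m}\ge V_kU_m$, and $V_k(\sigma,x)\ge V_k(\sigma,0)-\frac18$ on the support of $\chi_k$ by \eqref{eq:flat}. Thus $Q'\ge(X_k'-\frac14)Q$ a.e., the function $Q(\sigma)e^{-X_k(\sigma)+\sigma/4}$ is nondecreasing, and $t-s\le1$.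
\end{proof}

The next lemma is the dichotomy of Section~\ref{sec:A} in the present setting. The relation $(\tau_k/\delta_k)^{1/2}=1/\mu_k$ means that eaters of total mass below $\mu_k/4$ cannot deplete the $k$th food at the origin during its lifetime, however they are distributed.

\begin{lemma}\label{lem:capture}
If $\tau_k\le T$, then $\int U_k(\tau_k)\,dx\ge\frac14\mu_k$.
\end{lemma}

\begin{proof}
Suppose not. Then $\int U_k(\sigma)<\frac14\mu_k$ for $\sigma\le\tau_k$ by monotonicity. In \eqref{eq:mildf} at $x=0$ use $\delta_kt\le r_k^2$, $f_k\le h_k$ and $G_\tau\le(4\pi\tau)^{-1/2}$: for $0<t\le\tau_k$,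
\[
f_k(t,0)\ge\frac{h_k}{(1+\delta_kt/r_k^2)^{1/2}}-\int_0^t\frac{h_k\mu_k/4}{\sqrt{4\pi\delta_k(t-\sigma)}}\,d\sigma\ge\frac{h_k}{\sqrt2}-\frac{h_k\mu_k}{4\sqrt\pi}\Big(\frac{\tau_k}{\delta_k}\Big)^{1/2}=h_k\Big(\frac1{\sqrt2}-\frac1{4\sqrt\pi}\Big)\ge\frac{h_k}2 .
\]
So $X_k(\tau_k)\ge h_k\tau_k/2=\gamma_k/2$. Lemma~\ref{lem:lower} with $m=k$, $s=0$ and $Q(0)\ge\frac9{16}w_k$ gives $\int U_k(\tau_k)\ge\frac9{16}w_ke^{\gamma_k/2}e^{-1/4}=\frac9{16}e^{-1/4}\mu_k>\frac14\mu_k$, a contradiction.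
\end{proof}

Lemma~\ref{lem:capture} does not say where the captured mass is, while Lemma~\ref{lem:lower} counts only mass near the origin. Away from the origin, food is thin by \eqref{eq:foodbound} and $\tau_k$ is short, so little mass can be captured there.

\begin{lemma}\label{lem:local}
If $k\ge2$ and $\tau_k\le T$, then $\int\chi_{k-1}U_k(\tau_k)\,dx\ge\frac1{10}\mu_k$.
\end{lemma}

\begin{proof}
Let $\ell=\zeta_{k-1}/4$ and $z=(|x|-\ell)/\ell$. Define $\Xi(x)$ to be $0$ for $z\le0$, $2z^2$ for $0\le z\le\frac12$, $1-2(1-z)^2$ for $\frac12\le z\le1$, and $1$ for $z\ge1$. Then $\Xi$ is $C^1$, $0\le\Xi\le1$ and $|\Xi''|\le4\ell^{-2}=64\zeta_{k-1}^{-2}$. Let $Q_{\mathrm{far}}(t)=\int\Xi U_k(t)\,dx$. We have $Q_{\mathrm{far}}(0)=0$, because $U_k(0)$ vanishes for $|x|\ge\zeta_k/2$ and $\zeta_k/2\le\ell$. We bound the three terms in \eqref{eq:balance} for $t\le\tau_k\le1$. By (P3), $64\varepsilon_k\zeta_{k-1}^{-2}\le\frac18$, so by monotonicity the diffusion term contributes at most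 $\frac18\int U_k(\tau_k)$. On the support of $\Xi$, \eqref{eq:foodbound}, $\sum_l\gamma_l\mu_l\le1$ and (P1) give $\sum_lf_l\le4/\zeta_{k-1}\le1/(8\tau_k)$, and $U_{l\vee k}\le U_k$. The inflow contributes at most $w_k$ by Lemma~\ref{lem:inflow}. Hence
\[
Q_{\mathrm{far}}(t)\le\frac18\int U_k(\tau_k)\,dx+w_k+\frac1{8\tau_k}\int_0^tQ_{\mathrm{far}}(\sigma)\,d\sigma,
\]
and Gronwall's lemma gives $Q_{\mathrm{far}}(\tau_k)\le e^{1/8}\big(\frac18\int U_k(\tau_k)+w_k\big)$. Here $w_k=4^{-k}\mu_k/8\le\mu_k/128$ and $e^{1/8}<1.14$. Since $1-\Xi$ vanishes for $|x|\ge\zeta_{k-1}/2$, Lemma~\ref{lem:capture} gives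
\[
\int_{|x|\le\zeta_{k-1}/2}U_k(\tau_k)\,dx\ge\int(1-\Xi)U_k(\tau_k)\,dx\ge\Big(1-\frac{e^{1/8}}8\Big)\frac{\mu_k}4-\frac{e^{1/8}}{128}\mu_k\ge\frac{\mu_k}5 .
\]
On this interval $\chi_{k-1}\ge\frac9{16}$, and $\frac9{16}\cdot\frac15>\frac1{10}$.
\end{proof}

\subsection{Comparison of the blocks}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Choose $k_0\ge1$ with $2^{-k_0-1}\le T$, so that $\tau_{k+1}\le T$ for $k\ge k_0$. Let $k\ge k_0$. By (P1), $X_k(\tau_{k+1})\le H_k\tau_{k+1}\le\frac18$. Lemma~\ref{lem:lower} with $m=k+1$, $s=\tau_{k+1}$, $t=T$ and Lemma~\ref{lem:local} with index $k+1$ give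
\[
\int U_{k+1}(T)\ge\frac{\mu_{k+1}}{10}\,e^{-3/8}e^{X_k(T)}\ge\frac{\mu_{k+1}}{15}\,e^{X_k(T)} .
\]
We do not know $X_k(T)$, but it cancels against Lemma~\ref{lem:block}:
\[
\int u_k(T)\le4w_ke^{X_k(T)}\le60\,\frac{w_k}{\mu_{k+1}}\int U_{k+1}(T)=60\cdot4^{-k}\int U_{k+1}(T).
\]
Since $U_k=u_k+U_{k+1}$, for all $k_1>k_0$
\[
0<w_{k_0}\le\int U_{k_0}(0)\le\int U_{k_0}(T)\le\prod_{k\ge k_0}\big(1+60\cdot4^{-k}\big)\int U_{k_1}(T).
\]
The product is finite, while $\int U_{k_1}(T)=\sum_{J\ge S_{k_1}}J\|c_J(T)\|_{L^1}\to0$ as $k_1\to\infty$ because $c(T)\in X_1$. This is a contradiction.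
\end{proof}

\section{Existence for equal diffusion coefficients}\label{sec:C}

We prove Theorem~\ref{thm:C}. By the change of variables in the proof of Corollary~\ref{cor:range} we may take $\delta=1$. Since $\rho_0\in L^1$, the case $p=\infty$ reduces to any finite $p>d$, so let $p<\infty$. Put $P(t)=e^{t\Delta}\rho_0$. The plan is to truncate the system, to propagate a moment that is superlinear in the size, as in \eqref{eq:second}, and to use it to show that large clusters contribute little to $K_i^-$.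

\subsection{A superlinear weight}

The second moment of $c_0$ may be infinite, so we build a weight $\Phi(i)=i\phi(i)$ adapted to $c_0$, with $\phi\to\infty$ slowly, for which the analogue of \eqref{eq:second} holds. By dominated convergence $\sum_{i>n}ic_{0,i}\to0$ in $L^1$ and in $L^p$. Choose integers $0=i_0<i_1<i_2<\cdots$ with nondecreasing gaps $i_{m+1}-i_m$ such that both norms of $\sum_{i>i_m}ic_{0,i}$ are at most $4^{-m}$ for $m\ge1$. Let $\phi$ be the piecewise linear function on $[0,\infty)$ with $\phi(i_m)=m+1$. It is nondecreasing, tends to infinity, and is concave because its slopes are the reciprocals of the gaps. For $i_m<i\le i_{m+1}$ we have $\phi(i)\le m+2$, so $\phi(i)\le2+\sum_{m\ge1}\mathbf{1}_{i>i_m}$ and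
\[
M_0:=\sum_i\Phi(i)c_{0,i}\le2\rho_0+\sum_{m\ge1}\sum_{i>i_m}ic_{0,i}\in L^1\cap L^p .
\]
Concavity and $\phi(0)\ge0$ give $\phi(i+j)-\phi(i)\le\phi(j)-\phi(0)\le\phi(j)$ and $\phi(i+j)-\phi(i)\le\frac ji(\phi(i)-\phi(0))\le\frac ji\phi(i)$. Hence $i(\phi(i+j)-\phi(i))\le\min(i\phi(j),j\phi(i))$. The bound is symmetric in $i,j$, so $0\le\Phi(i+j)-\Phi(i)-\Phi(j)\le2\min(i\phi(j),j\phi(i))$, and
\begin{equation}\label{eq:Phi}
(i+j)\big(\Phi(i+j)-\Phi(i)-\Phi(j)\big)\le2i\cdot j\phi(i)+2j\cdot i\phi(j)=2\big(j\Phi(i)+i\Phi(j)\big).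
\end{equation}

\subsection{Truncation}

Let $c^n_{0,i}=\min(c_{0,i},n)\mathbf{1}_{i\le n}$, $a^n_{i,j}=a_{i,j}\mathbf{1}_{i+j\le n}$, $B^n_i=B_i\mathbf{1}_{i\le n}$. These coefficients satisfy \eqref{eq:coag} and \eqref{eq:frag}, so Theorem~\ref{thm:known} gives a global solution $c^n$, with reaction terms $R_i^n$. For $i>n$ all four terms of $R^n_i$ vanish, so $c_i^n=0$ and all sums over sizes are finite. For any numbers $\Psi(i)$, symmetry of $a^n$ and an exchange of summation give
\[
\sum_i\Psi(i)R^n_i=\frac12\sum_{i,j}a^n_{i,j}\big(\Psi(i+j)-\Psi(i)-\Psi(j)\big)c^n_ic^n_j+\sum_{j\ge2}B^n_jc^n_j\Big(\sum_{i<j}\beta_{j,i}\Psi(i)-\Psi(j)\Big).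
\]
For $\Psi(i)=i$ both terms vanish. As the diffusion coefficients are equal,
\[
\rho^n(t):=\sum_iic_i^n(t)=e^{t\Delta}\rho^n(0)\le P(t).
\]
For $\Psi=\Phi$ let $M^n=\sum_i\Phi(i)c^n_i\le\phi(n)P$. By \eqref{eq:Phi} the first term is at most $2A\rho^nM^n$, and the second is nonpositive since $\sum_{i<j}i\beta_{j,i}\phi(i)\le j\phi(j)$. Therefore $M^n(0)\le M_0$ and
\begin{equation}\label{eq:M}
M^n(t)\le e^{(t-s)\Delta}M^n(s)+2A\int_s^te^{(t-\sigma)\Delta}(\rho^nM^n)(\sigma)\,d\sigma,\qquad0\le s\le t .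
\end{equation}

\subsection{Uniform bounds}

The hypothesis on $p$ is used only in the following lemma.

\begin{lemma}\label{lem:uniform}
For every $T>0$ there is $C_T$, independent of $n$, with $\int_0^T\!\int\rho^nM^n\le C_T$ and $\sup_{t\le T}\|M^n(t)\|_{L^1}\le C_T$. Moreover $P^2\in L^1(\Omega_T)$.
\end{lemma}

\begin{proof}
\emph{Case $p>d/2$}, which covers $d=1$ and $d=2$. By \eqref{eq:smooth}, $\|P(\sigma)\|_{L^\infty}\le(4\pi\sigma)^{-d/2p}\|\rho_0\|_{L^p}$ is integrable on $(0,T)$. Integrating \eqref{eq:M} with $s=0$ gives $\|M^n(t)\|_{L^1}\le\|M_0\|_{L^1}+2A\int_0^t\|P\|_{L^\infty}\|M^n\|_{L^1}d\sigma$, and Gronwall's lemma bounds $\|M^n(t)\|_{L^1}$. Then $\int\rho^nM^n\,dx\le\|P\|_{L^\infty}\|M^n\|_{L^1}$ and $\int P^2dx\le\|P\|_{L^\infty}\|\rho_0\|_{L^1}$ are bounded by integrable functions of time.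

\emph{Case $d\ge3$, $p=q:=d/2$.} Now \eqref{eq:smooth} gives only $\|P(\sigma)\|_{L^\infty}\le C\sigma^{-1}$, which is not integrable at $0$. We work instead in a scale-invariant norm in which $P$ is small for short times. Let $r=2d/3$. Then $r\ge2$, $q<r$, $\frac d2(\frac1q-\frac1r)=\frac14$ and $\frac d2(\frac2r-\frac1r)=\frac34$. Put
\[
\omega(T)=\sup_{0<\sigma\le T}\sigma^{1/4}\|P(\sigma)\|_{L^r},\qquad N^n(T)=\sup_{0<\sigma\le T}\sigma^{1/4}\|M^n(\sigma)\|_{L^r}\le\phi(n)\,\omega(T).
\]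
For $\lambda>0$ the function $\rho_0\mathbf{1}_{\rho_0\le\lambda}$ lies in $L^1\cap L^\infty\subset L^r$, and \eqref{eq:smooth} gives $\omega(T)\le T^{1/4}\|\rho_0\mathbf{1}_{\rho_0\le\lambda}\|_{L^r}+\|\rho_0\mathbf{1}_{\rho_0>\lambda}\|_{L^q}$. So $\omega(T)$ is finite, and taking first $\lambda$ large and then $T$ small shows $\omega(T)\to0$ as $T\to0$. By H\"older's inequality $\|(\rho^nM^n)(\sigma)\|_{L^{r/2}}\le\sigma^{-1/2}\omega(T)N^n(T)$. Since $r/2\ge1$, \eqref{eq:smooth} applies from $L^{r/2}$ to $L^r$ in \eqref{eq:M} with $s=0$: for $t\le T$,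
\[
\|M^n(t)\|_{L^r}\le t^{-1/4}\|M_0\|_{L^q}+2A\,\omega(T)N^n(T)\int_0^t(t-\sigma)^{-3/4}\sigma^{-1/2}d\sigma=t^{-1/4}\big(\|M_0\|_{L^q}+C_0\,\omega(T)N^n(T)\big),
\]
where $C_0=2A\int_0^1(1-z)^{-3/4}z^{-1/2}dz$. Choose $T_1>0$ with $C_0\,\omega(T_1)\le\frac12$; it does not depend on $n$, and $N^n(T_1)\le2\|M_0\|_{L^q}$.

Let $r'=2d/(2d-3)$ be the conjugate exponent. If $d\ge4$, then both $r'$ and $2$ lie in $[1,q]$, so $\|P(\sigma)\|_{L^{r'}}$ and $\|P(\sigma)\|_{L^2}$ are at most $\|\rho_0\|_{L^1}+\|\rho_0\|_{L^q}$. If $d=3$, then $r=r'=2$ and $\|P(\sigma)\|_{L^2}\le\sigma^{-1/4}\|\rho_0\|_{L^{3/2}}$. In both cases $P^2\in L^1(\Omega_T)$ and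
\[
\int_0^{T_1}\!\!\int\rho^nM^n\le\int_0^{T_1}\|P(\sigma)\|_{L^{r'}}\,2\|M_0\|_{L^q}\,\sigma^{-1/4}d\sigma<\infty,
\]
and integrating \eqref{eq:M} bounds $\|M^n(t)\|_{L^1}$ for $t\le T_1$. For $t\ge T_1$ we have $\|P(t)\|_{L^\infty}\le(4\pi T_1)^{-d/2}\|\rho_0\|_{L^1}$, and the argument of the first case applies to \eqref{eq:M} with $s=T_1$.
\end{proof}

\begin{remark}\label{rem:d2}
For $d=2$, $q=1$ no exponent $r$ works in the second case. The product $\rho^nM^n$ is estimated in $L^{r/2}$, which needs $r\ge2$, while its norm is bounded by $\sigma^{-2(1-1/r)}$, which is integrable at $0$ only for $r<2$.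
\end{remark}

\subsection{Passage to the limit}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Domination.} We have $a_{i,j}\le A(i+j)\le A(i+1)j$, and \eqref{eq:frag} gives $b_i(J):=\sup_{j>J}B_j\beta_{j,i}/j<\infty$ for $J\ge i$, with $b_i(J)\to0$ as $J\to\infty$. The four terms of $R^n_i$ are bounded by $\frac12AiP^2$, $A(i+1)P^2$, $b_i(i)P$ and $B_iP$, so $|R^n_i|\le g_i:=C_i(P+P^2)\in L^1(\Omega_T)$. By the Dunford--Pettis theorem, a sequence in $L^1(\Omega_T)$ dominated by one integrable function has a weakly convergent subsequence. A diagonal argument gives a subsequence along which $R_i^n\rightharpoonup R_i^*$ weakly in $L^1(\Omega_T)$ for all $i$ and $T$, and $|R^*_i|\le g_i$.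

\emph{Strong convergence of $c_i^n$.} The reaction terms are quadratic, so weak convergence of $c_i^n$ would not suffice; the heat kernel supplies strong convergence. Fix $i$ and $t$. Let $v_n=\int_0^te^{(t-\sigma)\Delta}R^n_i(\sigma)\,d\sigma$ and let $v_n^h$ be the same integral over $0<\sigma<t-h$; define $v$, $v^h$ with $R_i^*$ in place of $R_i^n$. First, $\|v_n-v_n^h\|_{L^1}$ and $\|v-v^h\|_{L^1}$ are at most $\int_{(t-h)_+}^t\|g_i(\sigma)\|_{L^1}d\sigma$, which tends to $0$ with $h$ uniformly in $n$. Second, for fixed $h$ and $x$ the kernel $G_{t-\sigma}(x-y)\mathbf{1}_{\sigma<t-h}$ is a bounded function of $(\sigma,y)$, so $v_n^h(x)\to v^h(x)$ by weak convergence; since $|v_n^h|\le\int_0^te^{(t-\sigma)\Delta}g_i(\sigma)\,d\sigma\in L^1(\mathbb{R}^d)$, the convergence holds in $L^1(\mathbb{R}^d)$. As $c^n_{0,i}\to c_{0,i}$ in $L^1$,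
\[
c_i^n(t)\to c_i(t):=e^{t\Delta}c_{0,i}+\int_0^te^{(t-\sigma)\Delta}R^*_i(\sigma)\,d\sigma\quad\text{in }L^1(\mathbb{R}^d)\text{ for each }t .
\]
Thus $c_i\ge0$. Also $c_i\in C([0,T];L^1)$: the $L^1$-valued integrand $\mathbf{1}_{\sigma<t}\,e^{(t-\sigma)\Delta}R_i^*(\sigma)$ is continuous in $t\ne\sigma$ and its norm is at most $\|g_i(\sigma)\|_{L^1}$. Passing to the limit in $\sum_{i\le J}ic^n_i(t)\le P(t)$ and letting $J\to\infty$ gives $\rho(t):=\sum_iic_i(t)\le P(t)$, so $c(t)\in X_1^+$. Since $\|c^n_i(t)\|_{L^1}\le\|\rho_0\|_{L^1}$, the convergence $c_i^n\to c_i$ holds in $L^1(\Omega_T)$, and a.e.\ along a further subsequence.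

\emph{Identification of $R_i^*$.} The products $c_i^nc_j^n\le P^2$ converge to $c_ic_j$ in $L^1(\Omega_T)$ by dominated convergence, and $a^n_{i,j}=a_{i,j}$, $B^n_j=B_j$ for large $n$. So $K_i^+$, $F_i^-$ and the partial sums over $j\le J$ of $K_i^-$, $F_i^+$ converge in $L^1(\Omega_T)$. For the tails, $\sum_{j>J}jc^n_j\le M^n/\phi(J)$ and Lemma~\ref{lem:uniform} give
\[
\int_0^T\!\!\int\sum_{j>J}a^n_{i,j}c^n_ic^n_j\le\frac{A(i+1)}{\phi(J)}\int_0^T\!\!\int\rho^nM^n\le\frac{A(i+1)C_T}{\phi(J)},\qquad\sum_{j>J}B^n_j\beta_{j,i}c^n_j\le b_i(J)\,P .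
\]
The first bound passes to the limit $c$ by Fatou's lemma and the second follows for $c$ from $\rho\le P$. Both tend to $0$ in $L^1(\Omega_T)$ as $J\to\infty$, uniformly in $n$. Hence each of the four terms for $c$ lies in $L^1(\Omega_T)$, $R_i^n\to R_i(c)$ in $L^1(\Omega_T)$, and $R^*_i=R_i(c)$. So $c$ is a solution on $[0,\infty)$.

\emph{Conservation of mass.} For $t\le T$,
\[
\|\rho^n(t)-\rho(t)\|_{L^1}\le\sum_{i\le J}i\,\|c_i^n(t)-c_i(t)\|_{L^1}+\frac{C_T}{\phi(J)}+\sum_{i>J}i\,\|c_i(t)\|_{L^1}.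
\]
Letting $n\to\infty$ and then $J\to\infty$ gives $\rho^n(t)\to\rho(t)$ in $L^1$. Since $\rho^n(0)\uparrow\rho_0$ in $L^1$, also $\rho^n(t)=e^{t\Delta}\rho^n(0)\to e^{t\Delta}\rho_0$, and $\rho(t)=e^{t\Delta}\rho_0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{WS}
\emph{Weak solutions to the Cauchy problem for the diffusive discrete coagulation--fragmentation system},
\texttt{https://core.ac.uk/download/pdf/82553654.pdf}.

\end{thebibliography}
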